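# Hamilton Paths with Prescribed Ends in Interval Graphs

## 1. The greedy sweep when $s$ is first and $t$ is last

Given a graph $G$ and two distinct vertices $s,t$, is there a path that starts at $s$, ends at $t$ and visits every vertex of $G$ exactly once? This decision problem is called 2-HAMILTONIAN PATH. Equivalently, it asks for a single path from the source $s$ to the sink $t$ covering all vertices, the one-to-one $1$-disjoint path cover problem. All graphs here are finite, simple and undirected. A *Hamilton path* visits every vertex exactly once. On general graphs the problem is NP-complete. We study it on *interval graphs*: the vertices are intervals of the real line, and two vertices are adjacent if and only if their intervals intersect. On interval graphs one can decide in linear time whether *every* pair of vertices is joined by a Hamilton path. The paper "Disjoint Path Covers Joining Prescribed Source and Sink Sets in Interval Graphs" is the source of the question whether the problem for *one given* pair is polynomial on interval graphs.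

We write $u\sim w$ for adjacency, $n=|V(G)|$, and we identify a vertex $v$ with its interval $[l(v),r(v)]$.

**Normalizing a representation.** We may assume that all intervals are closed, of positive length, and that all $2n$ endpoints are distinct. First, choose a point in every interval and a common point for every intersecting pair, and replace each interval by the convex hull of its chosen points; the hulls are closed, lie in the old intervals, and meet exactly when the old intervals meet. Then sort the $2n$ endpoints, putting left ends before right ends when values tie, and replace them by $1,\dots,2n$ in this order. Since $l(u)\le r(w)$ holds before if and only if it holds after (also for $u=w$, where the inequality becomes strict), the graph does not change.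

We begin with a case in which a greedy method works: $s$ has the smallest right end of all vertices and $t$ has the largest. The tools are stated in a slightly more general setting, because they are used again later.

**Setting of this section.** $H$ is a graph given by closed intervals (single points are allowed) with pairwise distinct right ends, $s\ne g$ are vertices of $H$, and an *$s$–$g$ path* means a Hamilton path of $H$ from $s$ to $g$. Number the vertices $v_1,v_2,\dots$ by increasing right end and put $V_i=\{v_1,\dots,v_i\}$. We only use stages $i$ with $g\notin V_i$.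

If $w\notin V_i$ and $u\in V_i$, then $l(u)\le r(u)\le r(v_i)<r(w)$, so
$$w\sim u\iff l(w)\le r(u).\tag{1.1}$$
This has two consequences. First, if $w\notin V_i$, $w\sim u$ with $u\in V_i$, and $u'\in V_i$ has $r(u')\ge r(u)$, then $w\sim u'$. Second, every $w\notin V_i$ with a neighbor in $V_i$ contains the point $r(v_i)$; hence two distinct vertices outside $V_i$ that both have neighbors in $V_i$ are adjacent.

**Definition 1.1 (path systems).** A *path system* on $V_i$ is a set of edges of $H[V_i]$ that forms vertex-disjoint paths covering $V_i$ (one-vertex paths allowed), such that $s$, if $s\in V_i$, is an end of its path. The paths are called *blocks*. The block containing $s$ is the *$S$-block*; its *stub* is its other end ($s$ itself if the block is a single vertex). Every other block has two *stubs*, its ends; a one-vertex block has its vertex as a stub twice. The *level* of a stub is its right end, and we compare stubs by level. Stubs of different blocks have different levels. List the levels of the stubs of all non-$S$-blocks as $X_1\le X_2\le\cdots$. The system is *orderly* if $X_{2h-1}$ and $X_{2h}$ always belong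 to the same block, that is, the blocks are stacked one above the other.

For instance, two non-$S$-blocks with stub levels $\{1,2\}$ and $\{3,4\}$ are orderly, while $\{1,3\},\{2,4\}$ and $\{1,4\},\{2,3\}$ are not.

The *trace* of an $s$–$g$ path $P$ on $V_i$ is the set of edges of $P$ inside $V_i$. It is a path system, since $s$ is an end of $P$; its blocks are subpaths of $P$. As $g\notin V_i$, every vertex of $V_i\setminus\{s\}$ has degree $2$ in $P$, and $s$ has degree $1$. So each stub, counted with multiplicity, has exactly one $P$-neighbor outside $V_i$, called an *outer neighbor*, and other vertices of $V_i$ have none.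

**2-opt.** If a path reads $\dots a\,b\dots c\,d\dots$ and $a\sim c$, $b\sim d$, then reversing $b\dots c$ gives a path on the same vertices with the same two ends; the edges $ab,cd$ are replaced by $ac,bd$.

Consider now $v=v_i\ne s$ with $g\notin V_i$. A stub $e$ of a path system on $V_{i-1}$ is *available* if $v\sim e$; by (1.1) this means that its level is at least $l(v)$. Let $W=V(H)\setminus V_i$. In an $s$–$g$ path, $v$ has two neighbors; each lies in $W$ or is an available stub of the trace on $V_{i-1}$.

**Lemma 1.2 (lowest stub first).** Let $P$ be an $s$–$g$ path and let $e$ be an available stub, of lowest level among the available ones, of its trace on $V_{i-1}$. Then there is an $s$–$g$ path with the same trace on $V_{i-1}$ that contains the edge $ve$.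

*Proof.* Suppose $ve\notin P$. Let $w$ be an outer neighbor of $e$; then $w\in W$. Direct $P$ so that $v$ precedes the edge $ew$, and let $b^-,b^+$ be the predecessor and the successor of $v$.

Every $P$-neighbor $b\neq w$ of $v$ is adjacent to $w$. Indeed, if $b\in W$, then $b$ and $w$ are outside $V_i$ and have the neighbors $v$ and $e$ in $V_i$, so they are adjacent. If $b$ is an available stub, its level is at least that of $e$, and $w\sim e$ gives $w\sim b$.

If $e$ precedes $w$, the path reads $v\,b^+\dots e\,w$, with $b^+\ne e$ because $ve\notin P$, and $b^+\ne w$. Apply 2-opt to $vb^+,ew$; the new edges are $ve$ and $b^+w$. If $w$ precedes $e$, the path reads $b^-v\dots w\,e$ with $b^-\ne w$ (possibly $w=b^+$). Apply 2-opt to $b^-v,we$; the new edges are $b^-w$ and $ve$. Every removed or added edge contains $v$ or $w$, so the trace on $V_{i-1}$ is unchanged. $\square$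

**Lemma 1.3 (attaching a whole block).** Let $P$ be an $s$–$g$ path with $ve\in P$, where $e$ is a stub of the trace on $V_{i-1}$, and let $b$ be the other neighbor of $v$. Let $C$ be a non-$S$-block of this trace not containing $e$, whose stubs $c\le c'$ are both available. Suppose that $b\in W$, or $b\in C$, or $b$ is a stub of level at least that of $c'$. Then there is an $s$–$g$ path with the same trace on $V_{i-1}$ in which the neighbors of $v$ are $e$ and $c$.

*Proof.* If $v$ is adjacent on $P$ to $c'$ but not to $c$, the path reads $v\,c'\dots c\,u$ in one of its directions, with $u\in W$. Reverse the block: $v\,c\dots c'\,u$. Here $u\sim c'$ follows from $u\sim c$ by (1.1). So it suffices to make $v$ adjacent to some stub of $C$ while keeping $ve$, and we may assume $b\notin C$.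

Direct $P$ so that $v$ precedes $C$. First let $b$ be the successor of $v$. Let $f'$ be the last vertex of $C$ and $w$ its successor, which exists since neither end of $P$ lies in $C$. Then $w\notin V_{i-1}$ and $w\ne v$, so $w\in W$; also $w\ne b$, as $b$ comes before $C$. Apply 2-opt to $vb,f'w$; the new edges are $vf'$ and $bw$. Now let $e$ be the successor of $v$. Let $f'$ be the first vertex of $C$ and $w$ its predecessor. As $e\notin C$, we have $w\ne v$, so $w\in W$, and $w\ne b$ since $b$ precedes $v$. Apply 2-opt to $bv,wf'$; the new edges are $bw$ and $vf'$, and $ve$ stays.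

In both cases $v\sim f'$ because the stubs of $C$ are available, and $b\sim w$: if $b\in W$, both $b$ and $w$ have neighbors in $V_i$ ($v$ and $f'$); if $b$ is a stub, its level is at least that of $c'$, hence of $f'$, and $w\sim f'$. Every removed or added edge contains $v$ or $w$, so the trace on $V_{i-1}$ is unchanged. $\square$

**Proposition 1.4 (the easy case).** Let $G$ be given by intervals with distinct right ends, with $s=v_1$ and $t=v_n$. Let $\mathcal F_1$ be the single block $s$. For $2\le i\le n-1$ obtain $\mathcal F_i$ from $\mathcal F_{i-1}$ by adding $v=v_i$ as follows. List the blocks as $S$-block, $B_1,B_2,\dots$ from bottom to top. If no stub is available, $v$ becomes a new one-vertex block. Otherwise join $v$ to the lowest available stub $e$, in the block $E$ say, and, if a block $C$ directly follows $E$ in the list, also to the low stub of $C$. Then $G$ has a Hamilton $s$–$t$ path if and only if $\mathcal F_{n-1}$ is one single block whose stub is adjacent to $t$.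

*Proof.* The first thing to see is that each $\mathcal F_i$ is an orderly path system in which the $S$-stub is lower than every other stub. This holds for $\mathcal F_1$. In a step, the stubs of $C$ are above $e$, hence available, and $v$ is joined to different blocks, so no cycle arises and $s$ stays an end. If nothing is available, $v$ is a new block on top, because $r(v)$ exceeds all levels. If $e$ is the $S$-stub, the new $S$-stub is the high stub of $B_1$, which is below all later blocks, or it is $v$ when there is no other block. If $e$ lies in $B_h$, then the new block has as stubs the other stub of $B_h$ and the high stub of $B_{h+1}$ (or $v$, if there is no $B_{h+1}$); it takes the place of $B_h,B_{h+1}$ in the stack, and the $S$-stub is still lowest.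

The next claim is that if some Hamilton $s$–$t$ path $P$ has trace $\mathcal F_{i-1}$ on $V_{i-1}$, then some Hamilton $s$–$t$ path has trace $\mathcal F_i$ on $V_i$. We use the setting above with $H=G$, $g=t$. If nothing is available, both neighbors of $v$ are in $W$ and $P$ itself works. Otherwise apply Lemma 1.2, and let $b$ be the other neighbor of $v$. Blocks before $E$ in the list have only stubs below $e$, which are unavailable. Also $b$ is not the other stub of $E$, since $P$ contains no cycle and no double edge (and the $S$-block has only one stub). So if no block follows $E$, then $b\in W$ and the trace is $\mathcal F_i$. If $C$ follows $E$, then $b\in W$, or $b\in C$, or $b$ lies in a later block and is at least as high as the high stub of $C$. Lemma 1.3 gives a path with trace $\mathcal F_i$.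

Every Hamilton $s$–$t$ path has trace $\mathcal F_1$ on $V_1$. So if one exists, one exists with trace $\mathcal F_{n-1}$ on $V_{n-1}=V(G)\setminus\{t\}$; removing its end $t$ leaves one path, so $\mathcal F_{n-1}$ is a single block whose stub is adjacent to $t$. The converse is clear. $\square$

**Example 1.5.** Let $s=[0,1]$, $p=[2,3]$, $q=[4,5]$, $v=[0.5,6]$, $w=[2.5,7]$, $t=[4.5,8]$. The vertices $p$ and $q$ see no stub and become blocks. For $v$ all stubs are available; it is joined to $s$ and $p$, and the $S$-block is $s\,v\,p$ with stub level $3$. For $w$ the stubs $3,5$ are available; the $S$-block becomes $s\,v\,p\,w\,q$ with stub level $5\ge 4.5$. So $s\,v\,p\,w\,q\,t$ is a Hamilton path. With $t=[5.5,8]$ instead there is none.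

What changes when $s$ and $t$ are arbitrary?

## 2. Returning paths and undecided blocks

The proof used twice that the ends are extreme. That $t$ is last was used at the end, when $t$ was the only vertex left. That $s$ is first was used in the sweep: the $S$-stub was always lowest, so whenever it was available it was the first choice. Both features disappear in general.

**Example 2.1 (the path must turn back).** Let $s=\{2\}$, $t=\{3\}$ be points and
$$p=[0,1],\quad a=[0.5,2.5],\quad b=[0.7,4.3],\quad q=[4,5],\quad c=[2.8,4.6].$$
The neighbors of $p$ are $a,b$, and those of $q$ are $b,c$. So every Hamilton $s$–$t$ path contains $a\,p\,b\,q\,c$, and the only one is $s\,a\,p\,b\,q\,c\,t$. It goes left from $s$, crosses to the far right, and comes back to $t$.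

**Example 2.2 (a choice that cannot be made yet).** Let $p=[0,1]$, $s=\{2\}$, $v=[0.5,3]$, $g=[0.9,4]$, $j=[1.5,5]$. Run the sweep toward $g$. When $v$ arrives, there are the block $p$ and the $S$-block $s$, both available. On the vertex set $\{p,s,v,g\}$ the only Hamilton $s$–$g$ path is $s\,v\,p\,g$: here $v$ is joined to $p$ and to $s$. On $\{p,s,v,g,j\}$, note that $p\not\sim j$, so $p$ lies between $v$ and $g$, and the only Hamilton $s$–$g$ path is $s\,j\,v\,p\,g$: here $v$ is joined to $p$ and *not* to $s$. So after $v$ one has to remember two possibilities, and which one is right depends on vertices that come later.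

The natural first approach is to run the greedy sweep of Proposition 1.4 anyway. Example 2.2 is the exact point at which it stops working: a vertex sees a block that lies below the $S$-stub, together with the $S$-stub, and Lemma 1.3 does not apply to decide between joining them and keeping them apart. One can remember all possibilities, but then one has to bound their number.

Here are the results. Time is counted in elementary RAM operations.

**Theorem 2.3.** Given an interval graph $G$ and distinct $s,t\in V(G)$, one can decide in time $O(n^{11})$ whether $G$ has a Hamilton path joining $s$ and $t$, and construct one if it exists.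

So 2-HAMILTONIAN PATH on interval graphs is in P, and it is not NP-complete unless $\mathrm P=\mathrm{NP}$.

**Theorem 2.4 (single-crossing normal form).** Let $n\ge3$ and let a representation by closed intervals be given in which $s,t$ are points $\sigma_s<\sigma_t$, all other intervals have positive length, and all endpoints together with $\sigma_s,\sigma_t$ are pairwise distinct. If there is a Hamilton $s$–$t$ path, then there are a Hamilton $s$–$t$ path $w_1\dots w_n$, an index $2\le i\le n-1$ and a real $x$, $\sigma_s<x<\sigma_t$, not an endpoint, such that $x\in w_i$, every $w_j$ with $j<i$ has left end $\le x$, and every $w_j$ with $j>i$ has right end $\ge x$.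

**Corollary 2.5.** On interval graphs the following are decidable in polynomial time: (i) is there a Hamilton cycle through a prescribed edge ($n\ge3$); (ii) given $s,t,p$: is there a cover of $V(G)$ by $q\le p$ disjoint paths such that either $q=1$ and the path joins $s,t$, or $q\ge2$ and $s,t$ are end vertices of two different paths.

Theorem 2.4 deals with the first obstruction: a path may turn back as in Example 2.1, but it can be cut at one vertex into a left and a right part. Each part is a one-sided problem. For it we keep a family of states, at most one more per step, that suffices whatever comes later. At the end a bipartite matching distributes the vertices over the cut to the two sides.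

## 3. Shrinking $s$ and $t$ to points

This step brings the input into the form required by Theorem 2.4. An interval representation can be computed in linear time (Booth and Lueker, *J. Comput. Syst. Sci.* 13 (1976)); if the input is a representation, we may first write down adjacency lists. Normalize it as in Section 1. For $n=2$ the answer is whether $s\sim t$; let $n\ge3$. Let $I_v$ be the interval of $v$.

Call an open interval between two consecutive ones of the $2n$ endpoints a *gap*. Choose a gap contained in $I_s$, a gap contained in $I_t$, and distinct points $\sigma_s,\sigma_t$ in these gaps. Replace $I_s,I_t$ by these points. If $\sigma_s\in I_u$, then $I_s\cap I_u\ne\emptyset$, and likewise for $t$; moreover $s\not\sim t$ in the new graph. So the new graph is a subgraph of $G$, and its Hamilton $s$–$t$ paths are Hamilton $s$–$t$ paths of $G$.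

Conversely, let $v_1\dots v_n$ be a Hamilton $s$–$t$ path of $G$. As $n\ge3$, it does not use an edge $st$, and $v_2,v_{n-1}\notin\{s,t\}$. As endpoints are distinct, $I_s\cap I_{v_2}$ has positive length and so contains a gap; likewise $I_t\cap I_{v_{n-1}}$. With points in these gaps the path survives.

The new graph depends only on the two gaps. So there are $O(n^2)$ choices, and $G$ has a Hamilton $s$–$t$ path if and only if for some choice the new graph has one. Interchanging the names if necessary, let $\sigma_s<\sigma_t$. From now on $G$ denotes the new graph, with $l(s)=r(s)=\sigma_s$ and $l(t)=r(t)=\sigma_t$.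

## 4. A shortest itinerary crosses once

We prove Theorem 2.4. The idea is to view a Hamilton path as a point traveling on the line, and to make the trip as short as possible.

**Step 1: the itinerary.** This step fixes the quantity to minimize. For a Hamilton $s$–$t$ path $P=w_1\dots w_n$ choose $\tau_i\in w_i\cap w_{i+1}$ for $1\le i\le n-1$. Then $\tau_1=\sigma_s$ and $\tau_{n-1}=\sigma_t$. Choose $P$ and $\tau$ such that
$$\Lambda=\sum_{i=2}^{n-1}|\tau_i-\tau_{i-1}|$$
is minimum; the minimum exists, since there are finitely many paths and for each the set of $\tau$ is compact. If $\tau_{i-1}\ne\tau_i$, the passage from $\tau_{i-1}$ to $\tau_i$ is the *move* of $w_i$; here $2\le i\le n-1$. Both points lie in $w_i$, so the interval between them does too. Two moves *overlap* if their intervals have a common interior point.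

In Example 2.1 one may take $\tau=(2,1,1,4,4,3)$; the point travels $2\to1\to4\to3$.

**Step 2: overlapping moves in the same direction are nested.** This is the only consequence of minimality that we need.

**Lemma 4.1.** If two moves in the same direction overlap, then one of their intervals lies in the interior of the other.

*Proof.* By reflection let both go right: $\alpha=\tau_{i-1}<\beta=\tau_i$ and $\alpha'=\tau_{j-1}<\beta'=\tau_j$, $i<j$. If the assertion fails, then, as they overlap, $\alpha\le\alpha'<\beta\le\beta'$ or $\alpha'\le\alpha<\beta'\le\beta$.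

In the first case $j\ge i+2$, since $j=i+1$ would give $\alpha'=\beta$. Replace the links $w_iw_{i+1}$ (at $\beta$) and $w_{j-1}w_j$ (at $\alpha'$) by $w_iw_{j-1}$ at $\alpha'\in[\alpha,\beta]\subseteq w_i$ and $w_{i+1}w_j$ at $\beta\in[\alpha',\beta']\subseteq w_j$. This is 2-opt with the segment $w_{i+1}\dots w_{j-1}$ reversed (if $j=i+2$, only the two points are swapped). The sequence of points $\alpha,\beta,\tau_{i+1},\dots,\tau_{j-2},\alpha',\beta'$ becomes $\alpha,\alpha',\tau_{j-2},\dots,\tau_{i+1},\beta,\beta'$. Only the lengths for $w_i$ and $w_j$ change, and $\Lambda$ changes by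
$$(\alpha'-\alpha)+(\beta'-\beta)-(\beta-\alpha)-(\beta'-\alpha')=-2(\beta-\alpha')<0.$$

In the second case replace $w_{i-1}w_i$ (at $\alpha$) and $w_jw_{j+1}$ (at $\beta'$) by $w_{i-1}w_j$ at $\alpha\in[\alpha',\beta']\subseteq w_j$ and $w_iw_{j+1}$ at $\beta'\in[\alpha,\beta]\subseteq w_i$, reversing $w_i\dots w_j$. Now $w_j$ moves from $\alpha$ to $\alpha'$, and $w_i$ moves from $\beta$ to $\beta'$; $\Lambda$ changes by
$$(\alpha-\alpha')+(\beta-\beta')-(\beta'-\alpha')-(\beta-\alpha)=-2(\beta'-\alpha)<0.$$
As $2\le i<j\le n-1$, the ends $s,t$ stay. Both cases contradict minimality. $\square$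

**Step 3: the lengths of the runs rise and then fall.** This step describes the shape of the trip. Delete consecutive repetitions from $\tau_1,\dots,\tau_{n-1}$ and call the result $t_0,\dots,t_{N_0}$; $t_0=\sigma_s<\sigma_t=t_{N_0}$. Split it into maximal monotone runs $1,\dots,K$ with turning points $t_0=p_0,p_1,\dots,p_K=t_{N_0}$ and lengths $d_r=|p_r-p_{r-1}|$. The moves of a run tile its interval.

**Lemma 4.2.** There is no $1<r<K$ with $d_{r-1}\ge d_r\le d_{r+1}$.

*Proof.* By reflection let run $r$ go up from $\mu$ to $\nu$. Then run $r-1$ goes down from some $M_0\ge\nu$ to $\mu$, and run $r+1$ goes down from $\nu$ to some $\mu'\le\mu$. Let $[lo,up]$ be the interval of the move of run $r+1$ with $lo\le\mu<up$; $up\le\nu$. Let the moves of run $r-1$ have, from bottom to top, the intervals $[\mu,c_1],[c_1,c_2],\dots,[c_{q-1},c_q]$ with $c_q=M_0$. The first overlaps $[lo,up]$, and since $lo\le\mu$, Lemma 4.1 forces $lo<\mu$ and $c_1<up$. If $c_h<up$ and $h<q$, then $[c_h,c_{h+1}]$ overlaps $[lo,up]$, and $lo<c_h$, so Lemma 4.1 gives $c_{h+1}<up$. By induction $M_0<up\le\nu\le M_0$, a contradiction. $\square$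

Let $k$ be the first index with $k=K$ or $d_k\ge d_{k+1}$. Then $d_1<\dots<d_k$, and Lemma 4.2, applied to $r=k+1,k+2,\dots$ in turn, gives $d_k\ge d_{k+1}>d_{k+2}>\dots>d_K$. Consecutive runs share a turning point and go in opposite directions, so the interval of the shorter one lies in that of the longer one. Hence the runs $1,\dots,k-1$ lie in the interval of run $k-1$, the runs $k+1,\dots,K$ lie in the interval of run $k+1$, and both these intervals lie in that of run $k$.

**Step 4: the parts before and after run $k$ are separated.** This step shows that there is room for a cut. Suppose run $k$ goes up, from $a$ to $b$. Let $p=p_{k-2}$ if $k\ge2$ (run $k-1$ goes down from $p$ to $a$), and $p=a$ if $k=1$. Let $p'=p_{k+1}$ if $k<K$ (run $k+1$ goes down from $b$ to $p'$), and $p'=b$ if $k=K$.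

**Lemma 4.3.** $p\le p'$.

*Proof.* This is clear if $k=1$ or $k=K$, since $p,p'\in[a,b]$. Otherwise suppose $a\le p'<p\le b$. Let $[lo,up]$ be the interval of the move of run $k+1$ with $lo<p\le up$; then $lo\ge p'$. The moves of run $k-1$ have, from top to bottom, the intervals $[c_1,p],[c_2,c_1],\dots,[c_q,c_{q-1}]$ with $c_q=a$. Run $k-1$ and run $k+1$ both go down. The first interval overlaps $[lo,up]$, and since $up\ge p$, Lemma 4.1 forces $up>p$ and $lo<c_1$. If $lo<c_h$ and $h<q$, then $[c_{h+1},c_h]$ overlaps $[lo,up]$, and $up>c_h$, so $lo<c_{h+1}$. By induction $lo<a\le p'\le lo$, a contradiction. $\square$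

**Step 5: choosing $w_i$ and $x$.** Choose $x_0\in[p,p']$ and a move of run $k$ from $\tau_{i-1}$ to $\tau_i$ with $\tau_{i-1}\le x_0\le\tau_i$. The runs before $k$ lie in $[a,p]$ and those after $k$ in $[p',b]$. Therefore $\tau_j\le x_0$ for $j\le i-1$ and $\tau_j\ge x_0$ for $j\ge i$. If run $k$ went down, the reflected argument would give $t_0\ge x_0\ge t_{N_0}$, contrary to $\sigma_s<\sigma_t$. So run $k$ does go up. We have $2\le i\le n-1$ and $x_0\in w_i$. For $j<i$, $w_j\ni\tau_j\le x_0$, so $l(w_j)\le x_0$. For $j>i$, $w_j\ni\tau_{j-1}\ge x_0$, so $r(w_j)\ge x_0$. Also $\sigma_s=\tau_1\le x_0\le\tau_{n-1}=\sigma_t$.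

It remains to move $x_0$ off the endpoints. At most one of the pairwise distinct numbers (endpoints, $\sigma_s$, $\sigma_t$) equals $x_0$. If it is a left endpoint or $\sigma_s$, put $x=x_0+\varepsilon$. Then $r(w_i)>x_0$, and $r(w_j)>x_0$ for $j>i$, because no right end of these intervals equals $x_0$ (note $s=w_1$), and the conditions on left ends are kept. If it is a right endpoint or $\sigma_t$, put $x=x_0-\varepsilon$; symmetrically $l(w_i)<x_0$, and $l(w_j)<x_0$ for $j<i$. Otherwise $x=x_0$. For small $\varepsilon>0$ the number $x$ is not an endpoint, $\sigma_s<x<\sigma_t$, and all assertions hold. This proves Theorem 2.4. $\square$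

**Step 6: two one-sided problems.** For a non-endpoint $x\in(\sigma_s,\sigma_t)$ let
$$A=\{v:r(v)<x\}\ni s,\qquad A'=\{v:l(v)>x\}\ni t,\qquad M=\{v:l(v)<x<r(v)\}.$$

**Proposition 4.4.** $G$ has a Hamilton $s$–$t$ path if and only if for some non-endpoint $x\in(\sigma_s,\sigma_t)$, some $g\in M$ and some partition $M\setminus\{g\}=J\sqcup J'$, the graph $G[A\cup J\cup\{g\}]$ has a Hamilton $s$–$g$ path and $G[A'\cup J'\cup\{g\}]$ has a Hamilton $g$–$t$ path.

*Proof.* Given a Hamilton $s$–$t$ path, take the one in Theorem 2.4 and $g=w_i$. As $x$ is not an endpoint, $w_i\in M$. A vertex of $A$ has right end $<x$, so it precedes $w_i$; a vertex of $A'$ follows it. So the two parts of the path at $w_i$ are as required. Conversely, concatenate the two paths at $g$. $\square$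

The two conditions are mirror images, so we study the left one. The set $J$ is not known in advance. Everything computed until Section 8 depends only on $A$ and $s$.

## 5. States of the left problem and domination

Fix $x$, $A$, $s$. Let $A=\{v_1,\dots,v_N\}$, ordered by right ends, and $V_i=\{v_1,\dots,v_i\}$. For $g\in M$ and $J\subseteq M\setminus\{g\}$ put $H=G[A\cup J\cup\{g\}]$. Vertices of $J\cup\{g\}$ have right end $>x$, so the right-end order of $H$ begins with $v_1,\dots,v_N$. Hence the setting of Section 1 applies to $H,s,g$ and all stages $i\le N$, including Lemmas 1.2 and 1.3.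

*Sequences* are nondecreasing, with finitely many finite entries followed by $\infty$'s. A sequence is *even* or *odd* according to its number of finite entries. Sequences are compared entrywise, $X_{\ge h}$ denotes $(X_h,X_{h+1},\dots)$, and commas denote concatenation; trailing $\infty$'s may be omitted in examples.

**Definition 5.1 (states).** The *state* of an orderly path system on $V_i$ is $(X;\sigma)$, where $X$ is the sequence of the levels of the stubs of the non-$S$-blocks, and $\sigma$ is the level of the $S$-stub; it is just $X$ if $s\notin V_i$. A state at stage $i$ is *realizable* if it is the state of an orderly path system on $V_i$. It is *completable for $H$* if it is the state of an orderly trace on $V_i$ of some $s$–$g$ path of $H$. The state $(X';\sigma')$ *dominates* $(X;\sigma)$ if $X'\ge X$ and $\sigma'\ge\sigma$ (just $X'\ge X$ if $s\notin V_i$).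

In Example 2.2, with $A=\{p,s,v\}$, the block $s\,v\,p$ has state $(\infty,\dots;1)$, and the blocks $s$ and $v\,p$ have state $(1,3;2)$. Neither dominates the other.

**Lemma 5.2 (domination).** If $\Sigma$ is completable for $H$, $\Sigma'$ is realizable at the same stage, and $\Sigma'$ dominates $\Sigma$, then $\Sigma'$ is completable for $H$.

*Proof.* As $X'\ge X$, the state $\Sigma'$ has at most as many blocks as $\Sigma$. Take a path $P$ completing $\Sigma$ and an orderly realization of $\Sigma'$. In $P$ replace the $S$-block by that of the realization, and the $h$-th block by the $h$-th block of the realization, low stub for low stub and high stub for high stub. Levels do not decrease, so by (1.1) the outer neighbors remain adjacent. If $\Sigma'$ has no $h$-th block, delete the block. Its two outer neighbors are distinct, lie outside $V_i$ and have neighbors in $V_i$, so they are adjacent by (1.1). Blocks are separated on $P$ by vertices outside $V_i$, so these changes do not interfere. The result is an $s$–$g$ path, because the realization covers $V_i$, and its trace on $V_i$ is the realization. $\square$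

## 6. One step of the sweep

**The map $f=f_v$.** This map records what the greedy rule does to $X$. For $v=v_i\ne s$ put $\ell=l(v)$ and $y=r(v)$. Then $y>\ell$, and $y$ exceeds all levels at stage $i-1$. For an even sequence $X$ with finite entries $<y$ let
$$k=k_X=\min\{h:X_h\ge\ell\},\qquad d=d_X=\lceil k/2\rceil,$$
so $k\in\{2d-1,2d\}$. If $k$ is even, then $X_k<\infty$: as $X$ is even, $X_{2d}=\infty$ would imply $X_{2d-1}=\infty\ge\ell$. Define
$$f(X)_h=X_h\quad(h\le2d-2),\qquad f(X)_{2d-1}=\begin{cases}\min(X_{2d},y)&\text{if }k=2d-1,\\X_{2d-1}\ (<\ell)&\text{if }k=2d,\end{cases}$$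
$$f(X)_{2d}=\min(X_{2d+2},y),\qquad f(X)_h=X_{h+2}\quad(h\ge2d+1).$$

In terms of blocks: $v$ is joined to the lowest available stub $X_k$ and to the low stub of the next block; to $X_k$ only, if there is no next block; and if $X_k=\infty$, then $v$ becomes a new one-vertex block (both entries $2d-1,2d$ become $y$). In each case the entries $2d-1,2d$ of $f(X)$ are the stubs of the block containing $v$, and the other blocks keep their order. So $f(X)$ is again an even sequence, and the new system is orderly if the old one was. Note also
$$f(X)_h=X_h\ \text{ for }h<k,\qquad f(X)_h\ge\ell\ \text{ for }h\ge k.\tag{6.1}$$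

For example, let $X=(1,2,4,6)$ and $y=7$. If $\ell=3$, then $k=3$, $d=2$ and $f(X)=(1,2,6,7)$. If $\ell=1.5$, then $k=2$, $d=1$ and $f(X)=(1,6)$. If $\ell=6.5$, then $k=5$, $d=3$ and $f(X)=(1,2,4,6,7,7)$.

**Lemma 6.1 (one step).** Let $P$ be an $s$–$g$ path of $H$ whose trace on $V_{i-1}$ is orderly with state $(X;\sigma)$ (or $X$), let $v=v_i\ne s$ and $k=k_X$. If $X_k$ is finite, let $E$ be the block with stub $X_k$ and let $\pi$ be its other stub ($X_{k+1}$ if $k$ is odd, $X_{k-1}$ if $k$ is even). Then $H$ has an $s$–$g$ path with the same trace on $V_{i-1}$ whose trace on $V_i$ is orderly with one of these states: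

* (a) if $s\notin V_{i-1}$ or $\sigma<\ell$: $f(X)$, resp. $(f(X);\sigma)$;
* (b) if $\ell\le\sigma<X_k$ and $k$ is odd: $X$ without entries $k,k+1$, with new $\sigma=\min(X_{k+1},y)$;
* (b′) if $\ell\le\sigma<X_k$ and $k$ is even: either $X$ without entries $k-1,k$, with new $\sigma=X_{k-1}$; or $X$ without entries $k+1,k+2$, with new $\sigma=\min(X_{k+2},y)$;
* (c) if $\ell\le X_k<\sigma$: either $(f(X);\sigma)$; or $X$ without the entries of $E$, with new $\sigma=\pi$. If a block $C$ directly follows $E$ and both its stubs are below $\sigma$, the first of these can always be reached.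

All these states are realizable if $(X;\sigma)$ (resp. $X$) is; in the situation of the last sentence of (c) we list only the first state.

*Proof.* Let $e$ be the lowest available stub, if there is one, and apply Lemma 1.2 to get $ve\in P$. Let $b$ be the other neighbor of $v$; it is in $W$ or is an available stub. Blocks below $E$ are unavailable. Also $b$ is not the other stub of the block of $e$, which would give a cycle or a double edge. If a block follows $E$, both its stubs are $\ge X_k\ge\ell$, hence available.

(a) The $S$-stub, if any, is unavailable. If nothing is available, both neighbors of $v$ are in $W$, $v$ becomes a new one-vertex block, and the sequence is $f(X)$. Otherwise $e=X_k$. If a block $C$ follows $E$, then every available stub outside $E\cup C$ is at least as high as the high stub of $C$; so Lemma 1.3 applies and $v$ gets the neighbors $X_k$ and the low stub of $C$, which gives $f(X)$. If no block follows $E$, then $b\in W$ and we get $f(X)$.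

(b) Here $e=\sigma$. If $X_k=\infty$, then $b\in W$, and the new $S$-stub is $v$, of level $y=\min(X_{k+1},y)$. Otherwise both stubs of $E$ are available, and $b\in W$, or $b\in E$, or $b$ belongs to a later block. Lemma 1.3 with $C=E$ joins $v$ to $\sigma$ and to the low stub $X_k$. The new $S$-stub has level $X_{k+1}<y$.

(b′) Here $e=\sigma$, $X_k$ is finite, and the low stub $X_{k-1}$ of $E$ is unavailable. If $b=X_k$, we get the first state. Otherwise, if a block follows $E$, then $b\in W$, or $b$ is in this block, or in a later one; Lemma 1.3 with this block as $C$ gives the second state. If no block follows $E$, then $b\in W$ and $v$ becomes the $S$-stub, of level $y=\min(X_{k+2},y)$, which is the second state.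

(c) Here $e=X_k$. If $b=\sigma$, we have the second state; but if a block $C$ directly follows $E$ with both stubs below $\sigma$, Lemma 1.3 applies with $b=\sigma$ and gives the first state. If $b\ne\sigma$, argue as in (a).

For orderliness, note that in each case either a complete pair of entries $X_{2h-1},X_{2h}$ is removed, because this block is absorbed by the $S$-block; or the sequence stays as it is; or it becomes $f(X)$. For realizability, note that each listed state arises from any orderly realization of $(X;\sigma)$ by joining $v$ to at most two available stubs of different blocks, and $s$ remains an end of its block. $\square$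

**Three properties of $f$.** They are used to compare states after a step. Let all sequences here be even with finite entries $<y$.

**Lemma 6.2.** $f(X)_h\le X_{h+2}$ for all $h$.

*Proof.* For $h\le2d-2$ we have $X_h\le X_{h+2}$. For $h=2d-1$ the value is at most $X_{2d}$ or equal to $X_{2d-1}$, and both are $\le X_{2d+1}$. For $h\ge2d$ it is clear. $\square$

**Lemma 6.3.** If $X\ge Z$, then $f(X)\ge f(Z)$.

*Proof.* We have $k_X\le k_Z$. For $h<k_X$, (6.1) gives $f(X)_h=X_h\ge Z_h=f(Z)_h$. For $k_X\le h<k_Z$, it gives $f(X)_h\ge\ell>Z_h=f(Z)_h$. Let $h\ge k_Z$. If $k_X=k_Z$, the same monotone formulas apply to both. Let $k_X<k_Z$. If $h\ge2d_X+1$, then $f(X)_h=X_{h+2}\ge Z_{h+2}\ge f(Z)_h$ by Lemma 6.2. Otherwise $2d_X\ge h\ge k_Z>k_X\ge2d_X-1$, so $h=k_Z=2d_X$, $d_Z=d_X$, and $f(X)_h=\min(X_{h+2},y)\ge\min(Z_{h+2},y)=f(Z)_h$. $\square$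

For $a\ge b$ and $i_1\in\{1,2,\dots,\infty\}$ let $Q(i_1)$ be the condition
$$a_{2i}\ge b_{2i+1}\ \text{ for }1\le i<i_1,\qquad a_h=b_h\ \text{ for all }h\ge2i_1+1.$$
For instance, $a=(3,5,6,7)$ and $b=(1,2,4,7)$ satisfy $Q(2)$ but not $Q(1)$: $a_2=5\ge b_3=4$, all later entries from $h=5$ on are $\infty$, and $a_3\ne b_3$.

**Lemma 6.4.** If $a\ge b$ satisfy $Q(i_1)$, then $a^+=f(a)\ge b^+=f(b)$ satisfy $Q(i_1^+)$ for some $i_1^+\in\{1,2,\dots,\infty\}$.

*Proof.* $a^+\ge b^+$ by Lemma 6.3, and $k_a\le k_b$, $d_a\le d_b$.

If $k_a\ge2i_1+1$, the first $2i_1$ entries of $a$, hence of $b$, are $<\ell$, and the rest agree. So $f$ leaves the first $2i_1$ entries unchanged and acts identically on the rest, and $Q(i_1)$ persists.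

Let $k_a\le2i_1$, so $d_a\le i_1$. Put $i_1^+=d_b$ if $b_{2d_b+3}=\infty$, and $i_1^+=\max(d_b,i_1-1)$ otherwise. Recall $a^+_{2d_a}=\min(a_{2d_a+2},y)$, $a^+_h=a_{h+2}$ for $h\ge2d_a+1$, and $b^+_h=b_{h+2}$ for $h\ge2d_b+1$. In particular $a^+_{2i}\ge\min(a_{2i+2},y)$ for $i\ge d_a$.

*Tails.* For $h\ge2i_1^++1\ge2d_b+1$ we have $a^+_h=a_{h+2}$ and $b^+_h=b_{h+2}$. If $i_1^+=\max(d_b,i_1-1)$, these agree, as $h+2\ge2i_1+1$. In the other case $a_{h+2}\ge b_{h+2}\ge b_{2d_b+3}=\infty$, so both are $\infty$.

*Inequalities for $1\le i<d_b$.* Either $2i+1<k_b$ and $b^+_{2i+1}=b_{2i+1}<\ell$, or $2i+1=k_b=2d_b-1$ and $b^+_{2i+1}=\min(b_{2i+2},y)$. If $i<d_a$, then $a^+_{2i}=a_{2i}<\ell$, and $a_{2i}\ge b_{2i+1}$ since $i<d_a\le i_1$. So $b_{2i+1}<\ell$, hence $2i+1<k_b$, and $a^+_{2i}\ge b_{2i+1}=b^+_{2i+1}$. If $i\ge d_a$, then $2i\ge k_a$, so $a^+_{2i}\ge\ell$ by (6.1); also $a^+_{2i}\ge\min(a_{2i+2},y)\ge\min(b_{2i+2},y)$. So $a^+_{2i}\ge b^+_{2i+1}$ in both cases.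

*Inequalities for $d_b\le i<i_1-1$.* These are needed only if $b_{2d_b+3}<\infty$. We have $b^+_{2i+1}=b_{2i+3}\le a_{2i+2}$ by $Q(i_1)$, as $i+1<i_1$. If $i>d_a$, then $a^+_{2i}=a_{2i+2}$. If $i=d_a$, then $i=d_b$, so $b_{2i+3}<\infty$, hence $b_{2i+3}<y$, and $a^+_{2i}=\min(a_{2i+2},y)\ge b_{2i+3}$. $\square$

## 7. Tame families: at most one new state per step

**Definition 7.1 (complete families).** A finite family $\mathcal S_i$ of realizable states at stage $i$ is *complete* if for all $J,g$: whenever $H=G[A\cup J\cup\{g\}]$ has an $s$–$g$ path, some member of $\mathcal S_i$ is completable for $H$.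

*Before and at the arrival of $s$.* Put $X^{(0)}=(\infty,\infty,\dots)$ and $X^{(i)}=f_{v_i}(X^{(i-1)})$. The family $\{X^{(0)}\}$ is complete, since the trace on $V_0=\emptyset$ is empty; and as long as $s\notin V_i$, $\{X^{(i)}\}$ is complete by Lemma 6.1(a). When $v_i=s$, every $u\in V_{i-1}$ has $r(u)<\sigma_s=l(s)$, so $s$ has no neighbor in $V_{i-1}$ and becomes a one-vertex $S$-block. Hence $\{(X^{(i-1)};\sigma_s)\}$ is complete.

After that, Lemma 6.1 may list two states. We now describe a shape of families that survives every step.

**Definition 7.2 (tame families).** A family $\mathcal S=\{\alpha\}\cup\mathcal B$ of realizable states is *tame* if there are a finite list $L=(\lambda_1\le\dots\le\lambda_{2p})$ of even length, a level $\pi$ and an even sequence $u$ with $\lambda_{2p}<\pi<u_1$ (the first inequality is void if $L$ is empty) such that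
$$\alpha=(L,u;\ \pi),\qquad\text{every }\beta\in\mathcal B\text{ has the form }\beta=(L,\pi,z;\ \sigma)\text{ with }z\text{ odd},$$
and for every $\beta\in\mathcal B$:

* (C) $u_{j+1}\ge z_j$ for all $j\ge1$;
* (P1) $u_2\ge\sigma$;
* (P2) there is $i_0\in\{1,2,\dots,\infty\}$ with $u_{2i}\ge z_{2i}$ for $1\le i<i_0$ and $u_{j+1}=z_j$ for all $j\ge2i_0$;
* (P3) $u_1\ge\min(z_1,\sigma)$;
* (P4) $\pi<\sigma<z_2$.

In words: $L$ is a common bottom part. In $\alpha$ the $S$-stub is $\pi$. In $\beta$ the level $\pi$ is the low stub of a block $\{\pi,z_1\}$, and the $S$-stub $\sigma$ is higher. Condition (C), together with $u_1>\pi$, says $(L,u)\ge(L,\pi,z)$. So $\alpha$ is better in the sequence and worse in the $S$-stub. In $\beta$ the blocks above $L$ are $\{\pi,z_1\},\{z_2,z_3\},\{z_4,z_5\},\dots$, and in $\alpha$ they are $\{u_1,u_2\},\{u_3,u_4\},\dots$.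

If $z_2=\infty$, then by (C) $i_0=1$ works in (P2). We always take $i_0=1$ when possible. So $i_0\ge2$ implies $z_2<\infty$, and then $z_3<\infty$ because $z$ is odd.

When $s$ arrives, the family is tame: $\mathcal B=\emptyset$, $L$ consists of the finite entries of $X^{(i-1)}$, $\pi=\sigma_s$, $u=(\infty,\infty,\dots)$.

In Example 2.2, $s$ arrives with $L=(1,1)$, $\pi=2$, $u=(\infty,\dots)$. After $v$ we had the states $(\infty,\dots;1)$ and $(1,3;2)$. They form a tame family with $L$ empty, $\pi=1$, $u=(\infty,\dots)$, and $\beta$ given by $z=(3,\infty,\dots)$, $\sigma=2$; all conditions are immediate.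

**Proposition 7.3.** From a tame complete family at stage $i-1$ (with $s\in V_{i-1}$) one can compute in polynomial time a tame complete family at stage $i$, with at most one more member. Hence there is a complete family $\mathcal S_N$ with at most $N+1$ members, computable in polynomial time.

*Proof.* Let $v=v_i$, $\ell=l(v)$, $y=r(v)$. All finite old levels are $<y$.

**Step 1: what has to be shown.** Call *produced* the states that Lemma 6.1 lists for the members of the old family. Suppose a tame family consists of produced states and every produced state is dominated by one of its members. Then it is complete: if $H$ has an $s$–$g$ path, some old member is completable, so by Lemma 6.1 a produced state is completable, and by Lemma 5.2 the new member dominating it, which is realizable, is completable. We construct such a family.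

A block of $L$ is *available* if its high stub is $\ge\ell$. The available blocks of $L$ are its last ones. There are four cases.

**Step 2: Case X1, at least two blocks of $L$ are available.** The purpose is to see that nothing new happens. For all members, $E$ and the next block $C$ are the same two blocks of $L$, and their stubs are below the $S$-stub, since $\lambda_{2p}<\pi$ and $\pi<\sigma$ by (P4). So Lemma 6.1(c) lists only $f$, and $f$ merges $E$ and $C$ in the same way for all members. The last entry of the new $L$ is still $\lambda_{2p}$, because the high stub of the last block stays in place. So $\lambda_{2p}<\pi$ persists; $\pi,u$ and all $z,\sigma$ are unchanged, and so are all conditions.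

**Step 3: Case X2, exactly one block of $L$ is available.** This is the case of Example 2.2, and the only one in which the family grows. The available block is the last one, $E=\{\lambda_{2p-1},\lambda_{2p}\}$. Let $\pi_L$ be its stub that is not the lowest available one, that is, $\lambda_{2p}$ if $\lambda_{2p-1}\ge\ell$ and $\lambda_{2p-1}$ otherwise. Put $L'=(\lambda_1,\dots,\lambda_{2p-2})$. The lowest available stub is below $\pi<\sigma$, so Lemma 6.1(c) applies to all members.

From $\alpha$ it lists $(L',u;\pi_L)$ and $(L',\pi_L,\tilde u;\pi)$ with $\tilde u=(\min(u_2,y),u_3,u_4,\dots)$, which is odd. From $\beta$, where the next block is $C=\{\pi,z_1\}$, it lists $(L',\pi_L,z;\sigma)$ (as $z_1<y$), and, only if $\sigma<z_1$, also $(L',\pi,z;\pi_L)$. The last state is dominated by $(L',u;\pi_L)$, since $u_1>\pi$ and (C) holds. The new family is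
$$\alpha^+=(L',u;\pi_L),\qquad\mathcal B^+=\{(L',\pi_L,\tilde u;\pi)\}\cup\{(L',\pi_L,z;\sigma):\beta\in\mathcal B\}.$$
We have $\lambda_{2p-2}<\lambda_{2p-1}\le\pi_L\le\lambda_{2p}<\pi<u_1$, because different blocks have different levels; so the new $\pi$ is $\pi_L$. For the members coming from $\beta$, (C) and (P1)–(P3) are unchanged, and $\pi_L<\pi<\sigma<z_2$. For the member $(L',\pi_L,\tilde u;\pi)$: (C), and (P2) with $i_0=1$, hold because $\tilde u_1\le u_2$ and $\tilde u_j=u_{j+1}$ for $j\ge2$; (P1) holds as $u_2\ge u_1>\pi$; (P3) holds as $u_1>\pi$; (P4) holds as $\pi_L<\pi<u_3=\tilde u_2$.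

**Step 4: Case Y, no block of $L$ is available and $\ell\le\pi$.** Here the family collapses to one state. From $\alpha$, where $X_k=u_1$ with $k=2p+1$, Lemma 6.1(b) gives $\alpha^+=(L,u_{\ge3};\min(u_2,y))$. From $\beta$, the lowest available stub is $\pi<\sigma$, and (c) with $E=\{\pi,z_1\}$ lists
$$(L,z_{\ge2};z_1)\quad\text{and}\quad(L,z_1,\min(z_3,y),z_4,z_5,\dots;\sigma).$$
Both are dominated by $\alpha^+$. For the first, $u_{j+2}\ge z_{j+1}$ by (C). For the second, $u_3\ge u_2\ge z_1$, $u_4\ge z_3$, and $u_{h+2}\ge z_{h+1}$ for $h\ge3$. For the $S$-stubs, $\min(u_2,y)\ge z_1$ and $\min(u_2,y)\ge\sigma$ by (C), (P1) and $z_1,\sigma<y$. The new family is $\{\alpha^+\}$. It is tame: $\lambda_{2p}<\min(u_2,y)$ since $\lambda_{2p}<\pi<u_1\le u_2$ and $\lambda_{2p}<y$; and $\min(u_2,y)<u_3$, since either $u_3=\infty$, or $u_2<u_3<\infty$ because $u_2,u_3$ are stubs of different blocks.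

**Step 5: Case Z, $\ell>\pi$; the produced states.** Now no block of $L$ is available, since $\lambda_{2p}<\pi<\ell$. This is the main case. From $\alpha$, Lemma 6.1(a) gives $(L,f(u);\pi)$. For $\beta=(L,\pi,z;\sigma)$ put $\zeta=z_{\ge2}$, an even sequence. Recall $\sigma<z_2$ by (P4), and $\sigma\ne z_1$ (different blocks). The entry $\pi$ is unavailable, and $z_1$ is entry number $2p+2$. Lemma 6.1 lists:

* (e1) $\sigma<\ell\le z_1$: $(L,\pi,z^+;\sigma)$ with $z^+=(\min(z_3,y),z_4,z_5,\dots)$. [(a), $X_k=z_1$, $k$ even]
* (e2) $\ell\le z_1<\sigma$: $(L,\zeta;\pi)$, and $(L,\pi,z^+;\sigma)$ with $z^+$ as in (e1). [(c), $k$ even]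
* (e3) $\ell\le\sigma<z_1$: $(L,\zeta;\pi)$, and $(L,\pi,z^+;\sigma^+)$ with $z^+=(z_1,z_4,z_5,\dots)$ and $\sigma^+=\min(z_3,y)$. [(b′)]
* (e4) $z_1,\sigma<\ell$: $(L,\pi,z^+;\sigma)$ with $z^+=(z_1,f(\zeta))$. [(a)]
* (e5) $z_1<\ell\le\sigma$: $(L,\pi,z^+;\sigma^+)$ with $z^+,\sigma^+$ as in (e3). [(b), $X_k=z_2$, $k$ odd]

In all cases $z^+$ is odd. Put $\sigma^+=\sigma$ in (e1), (e2), (e4).

**Step 6: Case Z, the new $\alpha$.** We must find one state dominating all produced states with $S$-stub $\pi$. Let $\mathcal D=\{\beta\in\mathcal B:\ell\le\min(z_1,\sigma)\}$; these are the cases (e2), (e3). *The set $\{f(u)\}\cup\{z_{\ge2}:\beta\in\mathcal D\}$ has a maximum $u^+$. It is $u_{\ge3}$ if some $\beta\in\mathcal D$ has $i_0=1$, and $f(u)$ otherwise.*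

Indeed, if $\beta\in\mathcal D$ has $i_0=1$, then $z_{\ge2}=u_{\ge3}$ by (P2). This is $\ge f(u)$ by Lemma 6.2, and it is $\ge z'_{\ge2}$ for every $\beta'=(L,\pi,z';\sigma')\in\mathcal B$ by (C). Now let all $\beta\in\mathcal D$ have $i_0\ge2$, so that $z_2,z_3<\infty$. For each of them $u_1\ge\min(z_1,\sigma)\ge\ell$ by (P3), so $k_u=1$ and
$$f(u)=(\min(u_2,y),\min(u_4,y),u_5,\dots)\ge(z_2,z_3,z_4,\dots),$$
using $u_2\ge z_2$ from (P2), $u_4\ge z_3$ and $u_{h+2}\ge z_{h+1}$ for $h\ge3$ from (C), and $z_2,z_3<y$. If $\mathcal D=\emptyset$, the maximum is $f(u)$ trivially. The algorithm need not know $i_0$; it finds $u^+$ by entrywise comparison.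

Put $\alpha^+=(L,u^+;\pi)$. It is a produced state and dominates all produced states with $S$-stub $\pi$. By the definition of $f$ we have $f(u)_1\ge\min(u_1,y)$, so $u^+_1\ge f(u)_1\ge\min(u_1,y)>\pi$, since $u_1>\pi$ and $y>\ell>\pi$. Put $\mathcal B^+=\{(L,\pi,z^+;\sigma^+)\}$, one for each $\beta$. These are all the remaining produced states. It remains to verify the conditions for them, which we denote by (C⁺), (P1⁺) and so on.

**Step 7: Case Z, general facts about $u^+$.** We have $u^+\ge f(u)$. If $u^+\ne f(u)$, then $u^+=u_{\ge3}$ and $\mathcal D\ne\emptyset$. If $\mathcal D\ne\emptyset$, then $\ell\le u_1\le u_2$ by (P3). If $\ell\le u_2$, then $k_u\le2$, so $d_u=1$, and whether $u^+=f(u)$ or $u^+=u_{\ge3}$,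
$$u^+_h=u_{h+2}\ (h\ge3),\qquad u^+_2\ge\min(u_4,y),\qquad u^+_1\ge\min(u_1,y);\tag{7.1}$$
if moreover $\ell\le u_1$, then $u^+_1\ge\min(u_2,y)$.

**Step 8: (e1), (e2), (e3), (e5) preserve the conditions.** Here $\ell\le\max(z_1,\sigma)\le u_2$ by (C) and (P1), so (7.1) holds. Also $z^+_j=z_{j+2}$ for $j\ge2$.

(C⁺): For $j\ge2$, $u^+_{j+1}=u_{j+3}\ge z_{j+2}$. For $j=1$, $u^+_2\ge\min(u_4,y)$, which is $\ge\min(z_3,y)$ by (C) and $\ge z_1$ by $u_4\ge u_2\ge z_1$ and $z_1<y$; and $z^+_1$ is one of these two.

(P1⁺): $u_2^+\ge\min(u_4,y)$, which is $\ge\sigma$ by $u_4\ge u_2\ge\sigma$ and $\sigma<y$, and $\ge\min(z_3,y)$.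

(P2⁺): If $z_4=\infty$, then $z^+_2=\infty$ and $i_0^+=1$ works by (C⁺). Otherwise $i_0^+=\max(i_0-1,1)$ works. For $1\le i<i_0-1$, (P2) gives $z^+_{2i}=z_{2i+2}\le u_{2i+2}$; this equals $u^+_{2i}$ if $i\ge2$, and for $i=1$, $u_2^+\ge\min(u_4,y)\ge z_4$ since $z_4<y$. For $j\ge2i_0^+$ we have $j+2\ge2i_0$, so $u^+_{j+1}=u_{j+3}=z_{j+2}=z^+_j$.

(P3⁺): In (e1), $\min(z_1^+,\sigma^+)\le\sigma=\min(z_1,\sigma)\le\min(u_1,y)\le u^+_1$. In (e5), $\min(z^+_1,\sigma^+)\le z_1=\min(z_1,\sigma)\le\min(u_1,y)\le u_1^+$. In (e2) and (e3) we have $\beta\in\mathcal D$, so $\ell\le u_1$ and $u_1^+\ge\min(u_2,y)\ge\max(z_1,\sigma)$, while $\min(z_1^+,\sigma^+)$ is $\le\sigma$ in (e2) and $\le z_1$ in (e3).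

(P4⁺): In (e1), (e2), $\pi<\sigma<z_2\le z_4=z_2^+$. In (e3), (e5), $\pi<\sigma<z_2\le z_3$ and $\pi<\ell<y$ give $\pi<\min(z_3,y)=\sigma^+$; and $\min(z_3,y)<z_4=z_2^+$, since either $z_4=\infty$, or $z_3<z_4<\infty$ because $z_3,z_4$ are stubs of different blocks.

**Step 9: (e4) with $\ell>u_2$ preserves the conditions.** In (e4), whether or not $\ell>u_2$, (P4⁺) holds: $z_2^+=f(\zeta)_1\ge\min(z_2,y)>\sigma>\pi$.

Now let $\ell>u_2$. Then $\mathcal D=\emptyset$ and $u^+=f(u)=(u_1,u_2,f(u_{\ge3}))$. So (P1⁺) and (P3⁺) are (P1) and (P3). Let $a=u_{\ge3}$ and $b=\zeta$, that is, $a_h=u_{h+2}$ and $b_h=z_{h+1}$. By (C), $a\ge b$, so $f(a)\ge f(b)$ by Lemma 6.3; with $u_2\ge z_1$ this gives (C⁺).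

(P2⁺): If $i_0=1$, then $a=b$ and $i^+_0=1$ works. Let $i_0\ge2$. Then $a,b$ satisfy $Q(i_0-1)$: for $1\le i<i_0-1$, $a_{2i}=u_{2i+2}\ge z_{2i+2}=b_{2i+1}$; for $h\ge2i_0-1$, $a_h=u_{h+2}=z_{h+1}=b_h$. By Lemma 6.4, $f(a),f(b)$ satisfy $Q(i_1^+)$ for some $i_1^+\ge1$. Put $i_0^+=i_1^++1$. For $2\le i<i_0^+$, $u^+_{2i}=f(a)_{2i-2}\ge f(b)_{2i-1}=z^+_{2i}$. For $i=1$, (P2) gives $b_1=z_2\le u_2<\ell$, so $z_2^+=f(b)_1=z_2\le u_2=u_2^+$. For $j\ge2i_0^+$ we have $j-1\ge2i_1^++1$, so $u^+_{j+1}=f(a)_{j-1}=f(b)_{j-1}=z_j^+$.

**Step 10: (e4) with $\ell\le u_2$ preserves the conditions.** Now (7.1) holds.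

(C⁺): $u_2^+\ge\min(u_4,y)\ge z_1=z_1^+$. For $j\ge2$, Lemma 6.2 gives $z_j^+=f(\zeta)_{j-1}\le\zeta_{j+1}=z_{j+2}\le u_{j+3}=u^+_{j+1}$.

(P1⁺): $u_2^+\ge\min(u_4,y)\ge\sigma$. (P3⁺): $u_1^+\ge\min(u_1,y)\ge\min(z_1,\sigma)$.

(P2⁺): Let $d=d_\zeta\ge1$ and $i_0^+=\max(d+1,i_0-1)$. For $i\le d$ the definition of $f$ gives $f(\zeta)_{2i-1}\le\zeta_{2i}$, so $z_{2i}^+=f(\zeta)_{2i-1}\le\zeta_{2i}=z_{2i+1}\le u_{2i+2}$. For $i\ge2$ this is $u^+_{2i}$. For $i=1$ also $f(\zeta)_1\le y$, because it is $\min(\zeta_2,y)$ or it is $\zeta_1<\ell$; so $z_2^+\le\min(u_4,y)\le u_2^+$. For $d<i<i_0-1$ (then $i\ge2$), $z^+_{2i}=f(\zeta)_{2i-1}=\zeta_{2i+1}=z_{2i+2}\le u_{2i+2}=u^+_{2i}$ by (P2). For $j\ge2i_0^+$ we have $j-1\ge2d+1$ and $j+2\ge2i_0$, so $z_j^+=f(\zeta)_{j-1}=\zeta_{j+1}=z_{j+2}=u_{j+3}=u_{j+1}^+$.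

So the new family is tame in all cases. The set $\mathcal B$ grows by at most one member, and only in Case X2. When $s$ arrives the family has one member, and there are at most $N$ steps, so $|\mathcal S_N|\le N+1$. $\square$

## 8. When can a state be completed across the cut?

Let $\Sigma=(X;\sigma)$ be a realizable state at stage $N$, with $m$ non-$S$-blocks $B_h=\{X_{2h-1},X_{2h}\}$. Every vertex of $J\cup\{g\}$ contains $x$. So $J\cup\{g\}$ is a clique, and by (1.1) such a vertex $h$ is adjacent to a stub $e$ if and only if $l(h)\le e$. Put $J_y=|\{j\in J:l(j)\le y\}|$. For a multiset $\Theta$ of levels, "$\Theta$ *injects into* $J$" means that there is an injection $\theta\mapsto j_\theta$ from $\Theta$ to $J$ with $l(j_\theta)\le\theta$. The sets $\{j:l(j)\le\theta\}$ are nested, so assigning greedily in increasing order of $\theta$ shows: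
$$\Theta\text{ injects into }J\iff J_y\ge|\{\theta\in\Theta:\theta\le y\}|\ \text{ for all }y.\tag{8.1}$$

**Lemma 8.1.** $\Sigma$ is completable for $H=G[A\cup J\cup\{g\}]$ if and only if one of the following holds.

* **(V0)** $J=\emptyset$, $m=0$, $l(g)\le\sigma$.
* **(E)** $\Theta_E=\{\min(\sigma,X_1),X_2,X_4,\dots,X_{2m}\}$ ($m+1$ elements) injects into $J$.
* **(V)** $m\ge1$, and for some stub $e$ of some non-$S$-block $E$ with $l(g)\le e$ the following is true. Let $e'$ be the other stub of $E$, let $p_1<p_2$ be the two elements of $\{\sigma,e'\}$, let $q=m-1$, and let $Z_1\le\dots\le Z_{2q}$ be the stubs of the other non-$S$-blocks. Put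
$$\Theta_V=\{\min(p_1,Z_1),Z_2,Z_4,\dots,Z_{2q-2},\min(Z_{2q},p_2)\}\ (q\ge1),\qquad\Theta_V=\{p_1\}\ (q=0),$$
($m$ elements) and $y_{\max}=\max(p_2,Z_{2q})$ ($=p_2$ if $q=0$). Then either $|J|=m$ and $\Theta_V$ injects into $J$, or $|J|>m$ and $\Theta_V\cup\{y_{\max}\}$ injects into $J$.

**Example 8.2.** In Example 2.2 with $x=3.5$ consider $\Sigma_1=(\infty,\dots;1)$ and $\Sigma_2=(1,3;2)$. For $J=\emptyset$, $l(g)=0.9$: $\Sigma_1$ satisfies (V0). For $J=\{j\}$, $l(j)=1.5$: $\Sigma_1$ has $m=0$ and $\Theta_E=\{1\}$, and nothing holds. For $\Sigma_2$ take (V) with $e=1\ge l(g)$, $e'=3$; then $p_1=2$, $p_2=3$, $\Theta_V=\{2\}$, $|J|=1=m$ and $1.5\le2$. The path is $s\,j\,v\,p\,g$.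

*Proof of Lemma 8.1.*

**Step 1: the three types of completing paths.** Let $P$ complete $\Sigma$. If the predecessor of $g$ is the $S$-stub, then $P$ consists of the $S$-block and $g$, and (V0) holds. Otherwise it is in $J$ (type E), or it is a stub $e$ of a non-$S$-block $E$ (type V). In types E and V all outer neighbors of stubs lie in $J$, except for $g$ as an outer neighbor of $e$ in type V.

**Step 2: necessity for type E.** We count and use that a path has no cycles. We verify (8.1) for $\Theta_E$. For $y<\min(\sigma,X_1)$ no element of $\Theta_E$ is $\le y$. Let $y\ge\min(\sigma,X_1)$ and let $f$ be the number of $h$ with $X_{2h}\le y$. Then $f+1$ elements of $\Theta_E$ are $\le y$, so we need $J_y\ge f+1$. Consider the graph whose nodes are these $f$ blocks, the $S$-block if $\sigma\le y$, and the $J$-vertices joined by $P$ to the stubs of these blocks; its edges are these joins. It is acyclic, being a subgraph of the path obtained from $P$ by contracting the blocks. Its $J$-nodes, $j$ in number, have left end $\le y$, so $J_y\ge j$. A nonempty forest has more nodes than edges. If $\sigma\le y$, there are $2f+1$ edges,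 so $f+1+j\ge(2f+1)+1$. If $\sigma>y$ and $f\ge1$, there are $2f$ edges, so $f+j\ge2f+1$. If $\sigma>y$ and $f=0$, then $X_1\le y$, and the outer neighbor of the stub $X_1$ shows $J_y\ge1$. In all cases $J_y\ge f+1$.

**Step 3: necessity for type V.** The same count is refined at both ends of the path. We have $m\ge1$ and $l(g)\le e$. The path $P$ leads from the terminal block $S$ (stub $\sigma$) to the terminal block $E\cup\{g\}$ (stub $e'$); $\sigma\ne e'$ since these are stubs of different blocks. For $y<\min(p_1,Z_1)$ ($y<p_1$ if $q=0$) no element of $\Theta_V$ is $\le y$. Let $y$ be at least this number and $f=|\{h\le q:Z_{2h}\le y\}|$. Form the analogous graph with these $f$ blocks, those terminal blocks whose stub is $\le y$, and the $J$-vertices joined by $P$ to the stubs concerned. Let $j$ be the number of these $J$-nodes; $J_y\ge j$.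

If $p_2>y$, then $J_y\ge f+1$ exactly as in Step 2, with $p_1$ in the role of $\sigma$. This equals $|\{\theta\in\Theta_V:\theta\le y\}|$, because $\min(Z_{2q},p_2)\le y$ if and only if $Z_{2q}\le y$ (and for $q=0$ the number is $1$).

If $p_2\le y$, there are $2f+2$ edges, each joining a block to a $J$-node, and acyclicity gives $f+2+j\ge(2f+2)+1$, so $j\ge f+1$. Suppose $j=f+1$. Then the graph is a tree. The degrees of the $J$-nodes are at most $2$ and sum to $2f+2$, so all equal $2$. Hence every node has the same degree as in the path obtained from $P$ by contracting the blocks (with $E\cup\{g\}$ contracted to one node), and therefore the tree is this whole path: $f=q$ and $|J|=q+1=m$. Thus $J_y\ge f+2$ if $f<q$, and $J_y\ge f+1$ if $f=q$. This is at least $|\{\theta\in\Theta_V:\theta\le y\}|$: if $f<q$, this number is $1+f+1$; if $f=q\ge1$, it is $1+(q-1)+1=f+1$; if $q=0$, it is $1$.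

By (8.1), $\Theta_V$ injects into $J$, so $|J|\ge m$. If $|J|>m$, take $y=y_{\max}$. Then $p_2\le y$ and $f=q$, and $j=f+1$ is excluded, so $J_{y_{\max}}\ge q+2=m+1$. All elements of $\Theta_V$ are $\le y_{\max}$, so (8.1) holds for $\Theta_V\cup\{y_{\max}\}$: for $y<y_{\max}$ it is the condition for $\Theta_V$, and for $y\ge y_{\max}$ it says $J_y\ge m+1$.

**Step 4: sufficiency of (V0) and (E).** In (V0) take the $S$-block of a realization, followed by $g$. For (E), take an orderly realization of $\Sigma$; we arrange its blocks so that the links need exactly the bounds in $\Theta_E$. Let $a$ be the number of $h$ with $X_{2h}<\sigma$. Visit $S,B_a,B_{a-1},\dots,B_1$ (each of $B_a,\dots,B_1$ from high to low), then $B_{a+1},\dots,B_m$ (each from low to high). Put one $J$-vertex between consecutive blocks and one after the last block, then the remaining vertices of $J$, then $g$. A $J$-vertex between stubs $p,p'$ needs $l\le\min(p,p')$, and the one after the last block needs $l\le$ the last stub. For $a=0$ the needed bounds are $\min(\sigma,X_1),X_2,X_4,\dots,X_{2m}$ (just $\sigma$ if $m=0$). For $a\ge1$ they are $X_{2a}$ between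 $S$ and $B_a$; $X_{2h}$ between $B_{h+1}$ and $B_h$ for $h<a$; $X_1$ after $B_1$; and $X_{2h}$ after $B_h$ for $h>a$. Here $X_1\le X_{2a}<\sigma$, so $X_1=\min(\sigma,X_1)$. In all cases this multiset is $\Theta_E$, so the injection provides the linking vertices. As $J\cup\{g\}$ is a clique, we get an $s$–$g$ path whose trace on $A$ is the realization.

**Step 5: sufficiency of (V).** Take an orderly realization and attach $g$ to $e$. Start at the terminal block with stub $p_1$, traverse the other blocks as in Step 4 with $p_1$ in the role of $\sigma$, and finish at the terminal block with stub $p_2$, with one $J$-vertex between consecutive items; this uses $q+1=m$ vertices of $J$. The bounds are those of Step 4, with the last one replaced by its minimum with $p_2$. This multiset is $\Theta_V$. Indeed, for $q=0$ the only bound is $\min(p_1,p_2)=p_1$. For $q\ge1$, if some other block has high stub above $p_1$, the last bound is $\min(Z_{2q},p_2)$. If all other blocks are below $p_1$, the last bound is $Z_1=\min(Z_1,p_2)=\min(p_1,Z_1)$, and $\min(Z_{2q},p_2)=Z_{2q}$.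

If $|J|=m$, all of $J$ is used and we are done. If $|J|>m$, let $j^*\in J$ be the vertex injected for the extra element $y_{\max}$. The stub of level $y_{\max}$ is joined to a linking vertex; let the link be $p\,j\,p'$ with $p'$ this stub. Replace it by $p\,j\,(\text{the other unused vertices of }J)\,j^*\,p'$. Here $j\sim p$ as before, $j^*\sim p'$ since $l(j^*)\le y_{\max}$, and $J$ is a clique. Read from $s$ to $g$, the result is an $s$–$g$ path whose trace on $A$ is the realization. $\square$

## 9. Gluing the two sides by matching

We prove Theorem 2.3. For each choice of gaps for $\sigma_s,\sigma_t$ and each $x\in(\sigma_s,\sigma_t)$, one per interval between consecutive ones of all endpoints, $\sigma_s$, $\sigma_t$, compute the complete family $\mathcal S_L=\mathcal S_N$ for $(A,s)$ by Proposition 7.3 and, by reflection, the complete family $\mathcal S_R$ for $(A',t)$. For each $g\in M$ let $U=M\setminus\{g\}$.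

**Step 1: options.** This step turns Lemma 8.1 into a finite list. The *left options* are: V0, if some $\Sigma\in\mathcal S_L$ has $m=0$ and $\sigma\ge l(g)$; E, for each $\Sigma\in\mathcal S_L$; and V, for each $\Sigma\in\mathcal S_L$ and each stub $e\ge l(g)$ of a non-$S$-block. Each comes with a multiset $\Theta_L$, namely $\emptyset$, $\Theta_E$, $\Theta_V$ respectively. A set $J$ is *admissible* for an option if the condition of Lemma 8.1 holds for it. The right options are mirrored, with multisets $\Theta_R$ and conditions $r(v)\ge\theta$ in place of $l(v)\le\theta$. By completeness and Lemma 8.1, $G[A\cup J\cup\{g\}]$ has a Hamilton $s$–$g$ path if and only if $J$ is admissible for some left option, and similarly on the right with $J'$.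

**Step 2: a matching test for a pair of options.** We must decide whether $U$ has a partition $U=J\sqcup J'$ into parts admissible for a given left and a given right option. "$\Theta_L\cup\Theta_R$ injects into $U$" means that there is an injection of the multiset union into $U$ sending each $\theta\in\Theta_L$ to some $v$ with $l(v)\le\theta$ and each $\theta\in\Theta_R$ to some $v$ with $r(v)\ge\theta$.

*If at least one option is E, the partition exists if and only if $\Theta_L\cup\Theta_R$ injects into $U$.* Given the injection, let one side with option E take everything except the vertices matched to the other side, and let the other side get exactly its matched vertices. The latter is admissible for V0 (the empty set), for E, and for V (the number of vertices is $m$). The E-side contains its matched vertices and so is admissible. Conversely, admissibility always implies that $\Theta$ injects into that side's part.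

*If no option is E, the partition exists if and only if either $|U|=|\Theta_L|+|\Theta_R|$ and $\Theta_L\cup\Theta_R$ injects into $U$; or $|U|>|\Theta_L|+|\Theta_R|$ and for at least one side of type V the multiset $\Theta_L\cup\Theta_R\cup\{y_{\max}\text{ of that side}\}$ injects into $U$.* In the first case each side gets its matched vertices. In the second case that side gets all vertices not matched to the other side; it has more than $m$ vertices, and its $\Theta_V\cup\{y_{\max}\}$ injects into them, so it is admissible, and so is the other side. Conversely, admissible parts satisfy $|J|\ge|\Theta_L|$ and $|J'|\ge|\Theta_R|$, and the multisets inject. If $|U|>|\Theta_L|+|\Theta_R|$, some side has more vertices than its $\Theta$ has elements. It is of type V, since for V0 both numbers are $0$, and Lemma 8.1 yields the injection including $y_{\max}$.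

All these are bipartite matching problems. The algorithm answers "yes" if and only if some test succeeds. Correctness follows from Section 3, Proposition 4.4, Proposition 7.3 and Lemma 8.1.

**Step 3: running time and construction.** There are $O(n^3)$ triples $(\sigma_s,\sigma_t,x)$, $O(n)$ choices of $g$, $O(n^2)$ left and $O(n^2)$ right options, and at most two matching tests per pair. This gives $O(n^8)$ matching instances with $O(n)$ vertices, each solved in $O(n^3)$ time by augmenting paths. Computing the families costs $O(n^3)$ per triple: $O(n)$ steps, $O(n)$ states, $O(n)$ per state. The total is $O(n^{11})$.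

To construct a path, store with each state a realizing path system; each new state arises from an old one by joining $v$ to at most two stubs (Lemma 6.1), or by adding $s$ as a block, and this keeps the bound. For the successful choice the matching gives $J$ and $J'$, Steps 4 and 5 of the proof of Lemma 8.1 give the two paths, and they are concatenated at $g$. This proves Theorem 2.3. $\square$

## 10. Cycles through an edge and path covers

*Proof of Corollary 2.5.* (i) For $n\ge3$, a Hamilton cycle through the edge $st$ is a Hamilton $s$–$t$ path plus $st$. So Theorem 2.3 decides.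

(ii) For $p=1$ use Theorem 2.3. Let $p\ge2$; we may assume $p\le n$, since a cover has at most $n$ paths. Test first for a Hamilton $s$–$t$ path; this is the case $q=1$. For $2\le q\le p$ add $p-1$ universal vertices, that is, intervals containing all others; the graph remains an interval graph. Ask for a Hamilton $s$–$t$ path of the new graph.

Given such a path, the universal vertices (at least one) are all interior, because its ends are $s$ and $t$. Deleting them leaves $q$ paths, the first starting with $s$ and the last ending with $t$. At least one vertex between $s$ and $t$ was deleted, so $q\ge2$, and at most $p-1$ were deleted, so $q\le p$. Conversely, given such a cover with $2\le q\le p$, order and direct the paths so that the first starts with $s$ and the last ends with $t$, and separate consecutive paths by universal vertices. There are $q-1\ge1$ places and $p-1\ge q-1$ universal vertices; surplus ones are placed consecutively, which is possible because they are adjacent to each other. This is a Hamilton $s$–$t$ path of the new graph. The new graph has fewer than $2n$ vertices, so the time is polynomial. $\square$
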